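\title{Every noncomputable $\mathcal{D}$-maximal set is automorphic to a complete set}

\begin{abstract}
A computably enumerable (c.e.) set $A$ is $\mathcal D$-maximal if, modulo $A$ and the c.e.\ sets disjoint from $A$, every c.e.\ set is either empty or everything. We show that the orbit of every noncomputable $\mathcal D$-maximal set under the automorphisms of the lattice of c.e.\ sets contains a Turing complete set. The proof has two parts. The orbit of a noncomputable $\mathcal D$-maximal set $A$ is determined by the lattice of c.e.\ sets disjoint from $A$ together with its computable members; and for every noncomputable c.e.\ set $A$ this structure is realized by a complete $\mathcal D$-maximal set. Both parts rest on one finite injury construction.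
\end{abstract}

\section{Introduction}

Let $W_e$ be the domain of the $e$th Turing machine and let $\mathcal E=\{W_e:e\in\omega\}$ be the lattice of computably enumerable (c.e.) sets under inclusion. A c.e.\ set $X$ is \emph{automorphic} to a c.e.\ set $Y$ if $\Phi(X)=Y$ for some automorphism $\Phi$ of $\mathcal E$, and the \emph{orbit} of $X$ is the collection of all c.e.\ sets automorphic to $X$. A c.e.\ set is \emph{complete} if it has Turing degree $\mathbf 0'$, the largest degree of a c.e.\ set.

Every automorphism of $\mathcal E$ is induced by a permutation of $\omega$ (Lemma~\ref{lem:induced}). A computable permutation does not change Turing degrees, but nothing forces the permutation behind an automorphism to be computable. To ask whether the orbit of $A$ contains a complete set is to ask whether the place of $A$ in the lattice is compatible with the greatest computational power: if the answer is yes, then no property of $A$ that is invariant under automorphisms implies incompleteness. For computable $A$ the answer is no, because the computable sets are the complemented elements of $\mathcal E$, so that the orbit of a computable set consists of computable sets. We are interested in noncomputable sets around which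 the lattice is as simple as possible.

Write $\overline X=\omega\setminus X$, write $X\subseteq^*Y$ if $X\setminus Y$ is finite, and $X=^*Y$ if $X\subseteq^*Y\subseteq^*X$. A set $V$ contains \emph{almost all} of $X$ if $X\subseteq^*V$, and \emph{almost none} of $X$ if $V\cap X$ is finite. A c.e.\ set $M$ is \emph{maximal} if $\overline M$ is infinite and every c.e.\ set contains almost all or almost none of $\overline M$. Thus, if we neglect $M$ and the finite sets, every c.e.\ set looks like $\emptyset$ or like $\omega$. Now let us neglect more. For a c.e.\ set $A$ let
\[
\mathcal D(A)=\{B\in\mathcal E:\exists W\in\mathcal E\ (B\subseteq A\cup W\text{ and }W\cap A=^*\emptyset)\}.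
\]
Removing the finite set $W\cap A$ from $W$, we see that $B\in\mathcal D(A)$ if and only if $B\subseteq A\cup D$ for a c.e.\ set $D$ disjoint from $A$. So $\mathcal D(A)$ is the ideal of $\mathcal E$ generated by $A$ and the c.e.\ sets disjoint from $A$. It contains all finite sets, and it contains $\omega$ exactly when $A$ is computable.

\begin{definition}\label{def:dmax}
A c.e.\ set $A$ is \emph{$\mathcal D$-maximal} if for every c.e.\ set $B$ there is a c.e.\ set $D$ with $D\cap A=\emptyset$ such that either $B\subseteq A\cup D$ or $B\cup A\cup D=^*\omega$.
\end{definition}

In other words, every c.e.\ set $B$ either lies in $\mathcal D(A)$ or satisfies $B\cup X=\omega$ for some $X\in\mathcal D(A)$. Every computable set $A$ is $\mathcal D$-maximal, with $D=\overline A$, so only the noncomputable ones are of interest. The following question is posed in \cite{Dmax}.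

\begin{quote}
\textbf{Question} ($\mathcal D$-maximal completeness). Does the orbit of every noncomputable $\mathcal D$-maximal set contain a complete set?
\end{quote}

Two families of examples show what to expect.

\begin{example}\label{ex:families}
(a) A c.e.\ set is \emph{simple} if its complement is infinite and contains no infinite c.e.\ set; such a set is noncomputable. A maximal set $M$ is simple: an infinite c.e.\ subset of $\overline M$ would contain two disjoint infinite computable sets, and either of them contains neither almost all nor almost none of $\overline M$. For simple $A$ the sets $D$ in Definition~\ref{def:dmax} are the finite subsets of $\overline A$, and the definition says that $B$ contains almost none or almost all of $\overline A$. So the simple $\mathcal D$-maximal sets are exactly the maximal sets.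

(b) A c.e.\ set $H$ is \emph{hemimaximal} if there is a c.e.\ set $H'$ disjoint from $H$ such that $H\sqcup H'$ is maximal and $H,H'$ are both noncomputable. Such an $H$ is $\mathcal D$-maximal: take for $D$ the union of $H'$ and a finite subset of $\overline{H\sqcup H'}$. It is not simple, since $H'$ is infinite.
\end{example}

The following theorem is the only external result that we use.

\begin{theorem}[Downey and Stob \cite{DS}]\label{thm:DS}
The hemimaximal sets form an orbit.
\end{theorem}

For hemimaximal sets the question therefore reduces to finding one complete hemimaximal set, and this suggests a positive answer. But one example cannot settle the general question, because the noncomputable $\mathcal D$-maximal sets do not form one orbit: simplicity is invariant under automorphisms and separates the two families above. What is needed is an invariant that determines the orbit, and a complete set for every value of the invariant. In the examples the difference lies in the c.e.\ sets disjoint from $A$. For $X\subseteq\omega$ let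
\[
\mathcal E_X=\{W\in\mathcal E:W\subseteq X\},
\]
the lattice of c.e.\ sets \emph{contained in} $X$; it is an ideal of $\mathcal E$. Thus $\mathcal E_{\overline A}$ consists of the c.e.\ sets disjoint from $A$. An isomorphism $\Psi:\mathcal E_X\to\mathcal E_Y$ \emph{preserves computability in both directions} if for all $W\in\mathcal E_X$, $W$ is computable if and only if $\Psi(W)$ is.

\begin{theorem}\label{thm:main}
If $A$ is a noncomputable $\mathcal D$-maximal set, then some complete c.e.\ set is automorphic to $A$.
\end{theorem}

\begin{theorem}[Classification]\label{thm:class}
Noncomputable $\mathcal D$-maximal sets $A$ and $B$ are automorphic if and only if there is a lattice isomorphism $\mathcal E_{\overline A}\to\mathcal E_{\overline B}$ that preserves computability in both directions.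
\end{theorem}

\begin{theorem}[Realization]\label{thm:real}
For every noncomputable c.e.\ set $A$, $\mathcal D$-maximal or not, there are a complete $\mathcal D$-maximal set $\widehat A$ and a lattice isomorphism $\mathcal E_{\overline A}\to\mathcal E_{\overline{\widehat A}}$ that preserves computability in both directions.
\end{theorem}

Theorem~\ref{thm:main} follows: if $A$ is noncomputable and $\mathcal D$-maximal, then $A$ and the set $\widehat A$ of Theorem~\ref{thm:real}, which is noncomputable because it is complete, are automorphic by Theorem~\ref{thm:class}.

An automorphism taking $A$ to $B$ consists of a bijection $A\to B$ and a bijection $\overline A\to\overline B$. Section~\ref{sec:glue} shows that for $\mathcal D$-maximal sets the two halves can be chosen independently, provided that each respects c.e.\ and computable subsets. Section~\ref{sec:copy} states Proposition~\ref{prop:main}, which copies a chain of c.e.\ sets into the complement of a complete set. Applied once, together with Theorem~\ref{thm:DS}, it provides the inner half for any two noncomputable c.e.\ sets; applied a second time, it gives Theorem~\ref{thm:real}. Sections~\ref{sec:toy}--\ref{sec:verify} prove the proposition, beginning with a miniature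 version that can be run by hand.

\section{Faithful bijections}\label{sec:faithful}

We use the following standard facts without comment. The c.e.\ sets are closed under finite unions, finite intersections and finite modifications, and so are the computable sets. A set is computable if and only if it and its complement are c.e.; hence, if $\omega$ is partitioned into finitely many c.e.\ sets, each of them is computable. Images and preimages of c.e.\ sets under partial computable functions are c.e. The \emph{reduction principle} states that for c.e.\ sets $U,W$ there are disjoint c.e.\ sets $U_0\subseteq U$ and $W_0\subseteq W$ with $U_0\cup W_0=U\cup W$: a number goes to the side on which it appears first. We fix a complete c.e.\ set $K$; a c.e.\ set $X$ is complete if and only if $K\le_TX$, that is, $K$ can be computed with an oracle for $X$.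

Every c.e.\ set $X$ comes with an \emph{approximation}, a computable nondecreasing sequence of finite sets $X_s$ with union $X$. The approximations $W_{e,s}$ of the sets $W_e$ are computable uniformly in $e$ and $s$, and by delaying enumerations we arrange that $W_{e,s}=\emptyset$ for $e\ge s$.

\begin{definition}
Let $X,Y\subseteq\omega$. A bijection $p:X\to Y$ is \emph{faithful} if for every $W\subseteq X$: $W$ is c.e.\ if and only if $p(W)$ is c.e., and $W$ is computable if and only if $p(W)$ is computable.
\end{definition}

Inverses and compositions of faithful bijections are faithful, and so is the restriction $X'\to p(X')$ of a faithful bijection $p$ to a subset $X'$. ``Computable'' always means computable as a subset of $\omega$.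

\begin{lemma}\label{lem:induced}
Let $X,Y\subseteq\omega$.
\begin{itemize}
\item[(a)] The lattice isomorphisms $\mathcal E_X\to\mathcal E_Y$ that preserve computability in both directions are exactly the maps $W\mapsto p(W)$ with $p:X\to Y$ faithful.
\item[(b)] Every automorphism of $\mathcal E$ has the form $W\mapsto p(W)$ for a faithful permutation $p$ of $\omega$. Conversely, if $p$ is a permutation of $\omega$ such that $p(W)$ and $p^{-1}(W)$ are c.e.\ for every c.e.\ set $W$, then $W\mapsto p(W)$ is an automorphism of $\mathcal E$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\Psi:\mathcal E_X\to\mathcal E_Y$ be a lattice isomorphism. The atoms of $\mathcal E_X$ are the singletons $\{x\}$ with $x\in X$, and likewise for $Y$, so $\Psi(\{x\})=\{p(x)\}$ defines a bijection $p:X\to Y$. For $W\in\mathcal E_X$ we have $x\in W$ iff $\{x\}\subseteq W$ iff $\{p(x)\}\subseteq\Psi(W)$, so $\Psi(W)=p(W)$. If $W\subseteq X$ is any set with $p(W)$ c.e., then $p(W)=\Psi(W')=p(W')$ for some $W'\in\mathcal E_X$, so $W=W'$ is c.e. Hence $W$ is c.e.\ iff $p(W)$ is, and $p$ is faithful if $\Psi$ preserves computability in both directions. Conversely, a bijection $p:X\to Y$ such that $p$ and $p^{-1}$ map c.e.\ sets to c.e.\ sets induces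 a bijection $\mathcal E_X\to\mathcal E_Y$ that preserves inclusion in both directions. This gives (a) and the second part of (b). The first part of (b) follows because an automorphism of $\mathcal E$ and its inverse preserve complemented elements.
\end{proof}

The second clause of faithfulness is the serious one. Between any two infinite c.e.\ sets there is a partial computable bijection, obtained by matching two enumerations without repetition, and it satisfies the first clause. It can fail the second. Let $A$ and $B$ be noncomputable c.e.\ sets, let $R\subseteq A$ and $S\subseteq B$ be infinite computable sets, and map $R$ onto $B\setminus S$ and $A\setminus R$ onto $S$ in this way. The resulting partial computable bijection $A\to B$ sends the computable set $R$ to the noncomputable set $B\setminus S$, so it extends to no automorphism of $\mathcal E$. Nevertheless all noncomputable c.e.\ sets look alike from the inside.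

\begin{proposition}\label{prop:inside}
For any noncomputable c.e.\ sets $A$ and $B$ there is a faithful bijection $h:A\to B$.
\end{proposition}

The proof is given in Section~\ref{sec:copy}.

\section{Gluing the inside to the outside}\label{sec:glue}

Suppose that $h:A\to B$ and $p_0:\overline A\to\overline B$ are faithful, and let $p=h\cup p_0$. For a c.e.\ set $W$ the part $W\cap A$ is c.e., so $h$ controls its image. The part $W\setminus A$ need not be c.e., and then faithfulness of $p_0$ says nothing about it. This is where $\mathcal D$-maximality enters: either $W\setminus A$ is c.e.\ after all, or $W$ is so large that it contains a computable set whose complement splits into a computable piece of $A$ and a computable piece of $\overline A$. In the second case we control the image through its complement, which is why computability has to be preserved.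

\begin{proposition}\label{prop:glue}
Let $A,B$ be $\mathcal D$-maximal sets and let $h:A\to B$ and $p_0:\overline A\to\overline B$ be faithful. Then the permutation $p=h\cup p_0$ induces an automorphism of $\mathcal E$ taking $A$ to $B$.
\end{proposition}

\begin{proof}
The hypotheses also hold for $(B,A,h^{-1},p_0^{-1})$, so by Lemma~\ref{lem:induced}(b) it suffices to show that $p(W)$ is c.e.\ for every c.e.\ set $W$. Take $D\in\mathcal E_{\overline A}$ as in Definition~\ref{def:dmax} for $W$.

If $W\subseteq A\cup D$, then $p(W)=h(W\cap A)\cup p_0(W\cap D)$, and both sets on the right are c.e.

Now let $W\cup A\cup D=^*\omega$. The finitely many missing numbers lie outside $A$; adding them to $D$, we may assume $W\cup A\cup D=\omega$. By the reduction principle there are disjoint c.e.\ sets $W_0\subseteq W$ and $U_0\subseteq A\cup D$ with $W_0\sqcup U_0=\omega$. Then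
\[
\omega=W_0\sqcup(U_0\cap A)\sqcup(U_0\cap D)
\]
is a partition into c.e.\ sets, so all three are computable. By faithfulness $h(U_0\cap A)$ and $p_0(U_0\cap D)$ are computable, and $p(W_0)$, the complement of their union, is computable. Therefore
\[
p(W)=p(W_0)\cup h(W\cap U_0\cap A)\cup p_0(W\cap U_0\cap D)
\]
is c.e.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
An automorphism taking $A$ to $B$ is induced by a faithful permutation $p$ with $p(A)=B$. The restriction of $p$ to $\overline A$ is a faithful bijection onto $\overline B$, and Lemma~\ref{lem:induced}(a) gives the isomorphism. Conversely, the isomorphism is induced by a faithful $p_0:\overline A\to\overline B$; Proposition~\ref{prop:inside}, which uses that $A$ and $B$ are noncomputable, gives a faithful $h:A\to B$; and Proposition~\ref{prop:glue} applies.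
\end{proof}

\begin{remark}
If $A$ and $B$ are simple, then the c.e.\ subsets of $\overline A$ and of $\overline B$ are the finite ones, and \emph{every} bijection $\overline A\to\overline B$ is faithful. So Theorem~\ref{thm:class} says in this case that any two maximal sets are automorphic. It also shows that $\mathcal D$-maximality cannot be dropped. Let $M$ be maximal (such sets are produced in Section~\ref{sec:copy}) and $N=\{2x,2x+1:x\in M\}$. Then $N$ is simple, since halving an infinite c.e.\ subset of $\overline N$ would give an infinite c.e.\ subset of $\overline M$; and $N$ is not maximal, since the even numbers contain neither almost all nor almost none of $\overline N$. So there is a faithful bijection $\overline M\to\overline N$, but $M$ and $N$ are not automorphic. Noncomputability cannot be dropped either: $\{0\}$ and $\{0,1\}$ are not automorphic, although $x\mapsto x+1$ is a faithful bijection between their complements.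
\end{remark}

\section{Copying a chain of c.e.\ sets}\label{sec:copy}

To prove Theorem~\ref{thm:real} we must copy all c.e.\ sets disjoint from $A$ into the complement of a new set $\widehat A$ and make sure that, modulo $\widehat A$ and the copies, nothing else is visible. It is convenient to arrange the sets to be copied in an increasing chain $\Delta_0\subseteq\Delta_1\subseteq\cdots$. We cannot decide whether $W_j$ is disjoint from $A$, but the guess ``$W_{j,s}\cap A_s=\emptyset$'' changes at most once. So we have to allow each $\Delta_i$ to be approximated incorrectly for a finite time.

\begin{definition}\label{def:chain}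
Let $A$ be a c.e.\ set, possibly empty, with approximation $A_s$. A \emph{chain outside $A$} is a family of finite sets $\Delta_{i,s}$, computable uniformly in $i$ and $s$, such that
\begin{itemize}
\item[(C1)] $\Delta_{i,s}\subseteq\Delta_{i+1,s}$ and $\Delta_{i,s}\cap A_s=\emptyset$ for all $i,s$;
\item[(C2)] there are stages $s_0\le s_1\le\cdots$ with $\Delta_{i,s}\subseteq\Delta_{i,s+1}$ for all $s\ge s_i$.
\end{itemize}
The sequence $(s_i)$ need not be computable. We put $\Delta_i=\bigcup_{s\ge s_i}\Delta_{i,s}$.
\end{definition}

Each $\Delta_i$ is c.e. If $x\in\Delta_i$, then $x\in\Delta_{i,s}$ for all large $s$; if $x\notin\Delta_i$, then $x\notin\Delta_{i,s}$ for all $s\ge s_i$. With (C1) this gives $\Delta_i\cap A=\emptyset$ and $\Delta_i\subseteq\Delta_{i+1}$.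

\begin{proposition}\label{prop:main}
Given a chain outside a c.e.\ set $A$, there are a c.e.\ set $\widehat A$, an injection $\Theta:\overline A\to\omega$ and an infinite set $E$ such that:
\begin{itemize}
\item[(1)] $\widehat A$ is complete, and $\overline{\widehat A}=\Theta(\overline A)\sqcup E$;
\item[(2)] for every c.e.\ set $V$ there is $m_0$ such that for every $m\ge m_0$, $V$ contains almost all or almost none of $\overline{\widehat A}\setminus\Theta(\Delta_m)$;
\item[(3)] for each $i$, $\Theta\upharpoonright\Delta_i$ is partial computable;
\item[(4)] for each $i$, $\Theta\upharpoonright\Delta_i$ is a faithful bijection $\Delta_i\to\Theta(\Delta_i)$.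
\end{itemize}
\end{proposition}

We first draw the two consequences.

\begin{proof}[Proof of Proposition~\ref{prop:inside}]
The idea is to move each of the two sets faithfully onto a hemimaximal set and then to use Theorem~\ref{thm:DS}. Let $C$ be a noncomputable c.e.\ set. Apply Proposition~\ref{prop:main} to the constant chain $\Delta_{i,s}=C_s$ outside $\emptyset$, for which $\Delta_i=C$ for all $i$. Call the result $\widehat A_C,\Theta_C,E_C$ and put $H_C=\Theta_C(C)$. By (1) and (3), $\widehat A_C$ and $H_C$ are disjoint c.e.\ sets, and the complement of $\widehat A_C\sqcup H_C$ contains the infinite set $E_C$. By (2), every c.e.\ set contains almost all or almost none of this complement, so $\widehat A_C\sqcup H_C$ is maximal. The set $\widehat A_C$ is complete, hence noncomputable, and $H_C$ is noncomputable by (4) because $C$ is. So $H_C$ is hemimaximal, and $\Theta_C\upharpoonright C:C\to H_C$ is faithful by (4).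

By Theorem~\ref{thm:DS} and Lemma~\ref{lem:induced}(b) there is a faithful permutation $f$ of $\omega$ with $f(H_A)=H_B$. Let $h=(\Theta_B\upharpoonright B)^{-1}\circ f\circ(\Theta_A\upharpoonright A)$.
\end{proof}

The set $\widehat A_C$ in this proof is a complete hemimaximal set, the example asked for in the introduction.

\begin{proof}[Proof of Theorem~\ref{thm:real}]
Let $A$ be a noncomputable c.e.\ set and put
\[
\Delta_{i,s}=\bigcup\{W_{j,s}:j<i,\ W_{j,s}\cap A_s=\emptyset\}.
\]
Condition (C1) holds by definition. For fixed $i$ the set $\{j<i:W_{j,s}\cap A_s=\emptyset\}$ decreases with $s$ and eventually equals $\{j<i:W_j\cap A=\emptyset\}$. Let $s_i$ be the least stage at which equality holds. Then $s_i\le s_{i+1}$, (C2) holds, and $\Delta_i=\bigcup\{W_j:j<i,\ W_j\cap A=\emptyset\}$. Consequently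
\begin{equation}\label{eq:cofinal}
\text{every }D\in\mathcal E_{\overline A}\text{ is contained in }\Delta_i\text{ for all large }i.
\end{equation}
Let $\widehat A,\Theta,E$ be as in Proposition~\ref{prop:main}. Then $\widehat A$ is complete, and $\Theta(\Delta_m)\in\mathcal E_{\overline{\widehat A}}$ for all $m$ by (1) and (3).

\emph{$\widehat A$ is $\mathcal D$-maximal.} Given a c.e.\ set $V$, take $m$ as in (2). If $V$ contains almost all of $\overline{\widehat A}\setminus\Theta(\Delta_m)$, then $V\cup\widehat A\cup\Theta(\Delta_m)=^*\omega$. Otherwise $V\subseteq\widehat A\cup\Theta(\Delta_m)\cup F$ for a finite set $F\subseteq\overline{\widehat A}$, and $\Theta(\Delta_m)\cup F$ is a c.e.\ set disjoint from $\widehat A$.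

\emph{Every $\widehat D\in\mathcal E_{\overline{\widehat A}}$ satisfies $\widehat D\subseteq^*\Theta(\Delta_m)$ for some $m$.} Apply (2) to $\widehat D$. In the case ``almost all'', $\overline{\widehat A}=^*\widehat D\cup\Theta(\Delta_m)$ would be c.e.\ and the complete set $\widehat A$ would be computable. So $\widehat D$ contains almost none of $\overline{\widehat A}\setminus\Theta(\Delta_m)$.

\emph{Absorbing $E$.} The map $\Theta$ misses $E$. We correct this on an infinite set $Y$ that no c.e.\ subset of $\overline A$ can see, and this is where the noncomputability of $A$ is used. For each $k$ the set $\overline A\setminus\Delta_k$ is infinite, for otherwise $\overline A=^*\Delta_k$ would be c.e. Choose distinct numbers $y_k\in\overline A\setminus\Delta_k$ and let $Y=\{y_k:k\in\omega\}$. If $D\in\mathcal E_{\overline A}$, then $y_k\notin D$ for all large $k$ by \eqref{eq:cofinal}, so $D\cap Y$ is finite. Let $g:Y\to\Theta(Y)\sqcup E$ be any bijection between these countably infinite sets and let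
\[
p_0=\Theta\upharpoonright(\overline A\setminus Y)\ \cup\ g ,
\]
a bijection from $\overline A$ onto $\Theta(\overline A)\sqcup E=\overline{\widehat A}$.

\emph{$p_0$ is faithful.} Let $W\subseteq\overline A$. Suppose first that $W$ is c.e. Then $W\cap Y$ is finite, so $p_0(W)=^*\Theta(W)$, and $W\subseteq\Delta_i$ for some $i$. By (4), $p_0(W)$ is c.e., and it is computable if and only if $W$ is. Suppose next that $\widehat D=p_0(W)$ is c.e., and choose $m$ with $\widehat D\subseteq^*\Theta(\Delta_m)$. The set $\Delta_m\cap Y$ is finite, and $p_0^{-1}$ agrees with $\Theta^{-1}$ on $\Theta(\Delta_m\setminus Y)$. Hence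
\[
W=p_0^{-1}(\widehat D)=^*\Theta^{-1}\bigl(\widehat D\cap\Theta(\Delta_m\setminus Y)\bigr)=^*\Theta^{-1}\bigl(\widehat D\cap\Theta(\Delta_m)\bigr),
\]
which is c.e.\ by (4). So $W$ is c.e.\ iff $p_0(W)$ is. If one of $W$, $p_0(W)$ is computable, then $W$ is c.e., and the first case shows that both are computable. Lemma~\ref{lem:induced}(a) turns $p_0$ into the required isomorphism.
\end{proof}

\section{One opponent}\label{sec:toy}

It remains to prove Proposition~\ref{prop:main}. The complement of $\widehat A$ will be the set of final contents of infinitely many \emph{positions} $0,1,2,\dots$, each of which holds one number at a time. A number that is discarded is \emph{killed}, that is, put into $\widehat A$. The odd position $2x+1$ belongs to $x$, and its final content is $\Theta(x)$; the final contents of the even positions form $E$. The way to make $V$ contain almost all or almost none of the final contents is greedy: a position whose number is not in $V$ takes over, when it can, a number in $V$ from a larger position. If such numbers keep coming, all positions end in $V$; otherwise almost all end outside $V$. The difficulty is to reconcile greed with (3) and (4). It is visible already for $A=\emptyset$, the constant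 chain $\Delta_i=C$, and a single c.e.\ set $V$, and in this section we treat that case, ignoring completeness.

For (3), position $2x+1$ is \emph{frozen} when $x$ enters $C$: it neither takes nor gives numbers any more, and $\Theta(x)$ is the number it holds. Now consider (4). Suppose $D\subseteq C$ and $V=\overline{\Theta(D)}$. We must enumerate $\overline D$, in particular almost all of $\overline C$, and our only evidence for $x\notin D$ is that the number at $2x+1$ is in $V$. But that number may be taken away by a smaller position. If the replacement is not in $V$ and $x$ then enters $C$, the replacement is frozen, and $x$ may be in $D$ after all. So an odd position must be refilled with a number in $V$, and the even positions serve as the reservoir. On the other hand we cannot insist on this always: $V$ could enumerate the contents of all odd positions and of no even position; then no odd position could ever give its number away, and (2) would fail. The compromise is that an odd position insists only after it has seen that the reservoir can deliver.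

Call a number \emph{high} if it is currently in $V$ and \emph{low} otherwise. An odd position becomes \emph{marked}, permanently, as soon as it holds a high number while some larger even position also holds a high number. A position $q$ is \emph{available} if it is even, or if it is odd, not frozen, and some larger even position $v$ holds an admissible refill: any number if $q$ is unmarked, a high number if $q$ is marked. At each stage the least unfrozen position $z\ge1$ that holds a low number and sees a high number at an available $q>z$ \emph{acts}, using the least such $q$ and, for odd $q$, the least admissible $v$: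
\[
\widehat A\ \longleftarrow\ z\ \longleftarrow\ q\ \longleftarrow\ v\ \longleftarrow\ \text{fresh number}
\]
(for even $q$ the fresh number goes directly to $q$). At each stage two new positions are created with fresh numbers. Here is a run in which $0\in C$, so that position $1$ is frozen, $1,2\notin C$, and all numbers beyond position $6$ are low. High numbers carry a $+$.
\begin{center}
\begin{tabular}{l|ccccc|c|c}
event & $2$ & $3$ & $4$ & $5$ & $6$ & killed & marked\\
\hline
start & $a$ & $b$ & $c$ & $d$ & $e$ & & \\
$b$ enters $V$ & $a$ & $b^+$ & $c$ & $d$ & $e$ & & \\
$z=2,\ q=3,\ v=4$ & $b^+$ & $c$ & $f$ & $d$ & $e$ & $a$ & \\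
$d,e$ enter $V$ & $b^+$ & $c$ & $f$ & $d^+$ & $e^+$ & & $5$\\
$z=3,\ q=5,\ v=6$ & $b^+$ & $d^+$ & $f$ & $e^+$ & $g$ & $c$ & $5$
\end{tabular}
\end{center}
In the third row the unmarked position $3$ gives up a high number for a low one. In the last row the marked position $5$ gives up $d$ only against the high number $e$. Now position $4$ would like to take $e$, but $5$ is unavailable because no larger even position is high, so $4$ waits. If $2$ enters $C$ at this moment, then $\Theta(2)=e\in V$, as the mark promised.

Why does this work? Numbers move only to smaller positions. A position acts at most once between two actions of smaller positions, so by induction every position acts finitely often and has a final content. A marked position is high from the moment it is marked: it does not act, and it is refilled only with high numbers. So $B=\{x:2x+1\text{ is ever marked}\}$ is c.e.\ and $\Theta(B)\subseteq V$. Let $N$ be the set of numbers that are at some stage high and at an available position.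

If $N$ is infinite, every position $z\ge1$ that is never frozen ends high: the positions $\le z$ hold only finitely many numbers in all, so after they have stopped acting a new member of $N$ appears at an available $q>z$, and $z$ would act if it were low. Then every $2x+1$ with $x\notin C$ is eventually marked, so $\overline C\subseteq B$. If $N$ is finite, then only finitely many even positions ever hold a high number, since each member of $N$ visits finitely many positions. An odd position beyond them is never marked, so if it is never frozen and ends high, it is available and its final content is in $N$. Thus almost all positions that are never frozen end low. This proves (2) for $V$. Finally, if $V=\overline{\Theta(D)}$ with $D\subseteq C$, then $E\subseteq V$, so $N$ is infinite, and $\overline D=B\cup\{x\in C:\Theta(x)\in V\}$ is c.e.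

In the general case there are infinitely many opponents $W_0,W_1,\dots$, ranked by priority. ``High'' and ``low'' become states, the mark becomes a memory of the best state that the reservoir has matched, and freezing becomes partial: an element of $\Delta_i$ still reacts to $W_0,\dots,W_{i-1}$ and still yields to the positions below $i$.

\section{The construction}\label{sec:construction}

\subsection*{States}
Order $2^\omega$ lexicographically: $\alpha<\beta$ if at the first place where they differ $\alpha$ has $0$ and $\beta$ has $1$. The least element is the zero sequence $\mathbf 0$. For $\alpha\in2^\omega$ let $\alpha[n]$ be the \emph{truncation}, which agrees with $\alpha$ at the places below $n$ and is $0$ from place $n$ on. There are $2^n$ sequences of the form $\alpha[n]$, and $\alpha[n][r]=\alpha[\min(n,r)]$. We use three facts.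
\begin{itemize}
\item[(T1)] $\alpha[n]\le\alpha[n+1]\le\alpha$.
\item[(T2)] If $\alpha\le\beta$, then $\alpha[n]\le\beta[n]$. In particular, $\alpha\ge\beta[n]$ iff $\alpha[n]\ge\beta[n]$.
\item[(T3)] If $\alpha[r]>\beta[r]$, then $\alpha>\beta$, and $\alpha[n]>\beta[n]$ for all $n\ge r$.
\end{itemize}
Fact (T1) holds because changing bits from $0$ to $1$ does not decrease a sequence. For (T2), if the first difference of $\alpha$ and $\beta$ is below $n$, it is also the first difference of the truncations, and otherwise the truncations are equal; the equivalence follows from this and (T1). For (T3), the first difference is below $r$, so it is the same for all the pairs mentioned.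

The \emph{state} of a number $y$ at stage $s$ is the sequence $\mathrm{st}_s(y)\in2^\omega$ whose bit $e$ is $1$ iff $y\in W_{e,s}$, and its \emph{final state} $\mathrm{st}(y)$ has bit $e$ equal to $1$ iff $y\in W_e$. The state is nondecreasing in $s$, it vanishes from place $s$ on, and for each $n$, $\mathrm{st}_s(y)[n]=\mathrm{st}(y)[n]$ for all large $s$. To prefer a larger state is to prefer membership in $W_0$ above all, then membership in $W_1$, and so on.

\subsection*{Positions, depth, availability}
Fix a chain outside $A$. The set of \emph{active} positions at the end of stage $s$ is
\[
P_s=\{q<2s: q\text{ is even, or }q=2x+1\text{ with }x\notin A_s\}.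
\]
At the end of stage $s$ we have an injection $\theta_s:P_s\to\omega$, giving the \emph{value} at each position, a \emph{memory} $\mu_s(q)\in2^\omega$ for each odd $q\in P_s$, and a finite set $\widehat A_s$ of killed numbers. We write
\[
\alpha_s(q)=\mathrm{st}_s(\theta_s(q))\qquad(q\in P_s).
\]
A number is \emph{used} once it has been placed at a position, and \emph{fresh} means the least number not used so far.

The \emph{depth} of $z\in P_s$ is the number of bits that $z$ tries to maximize:
\[
r_s(z)=\begin{cases} z & \text{if $z$ is even,}\\ \min(\{z\}\cup\{i:x\in\Delta_{i,s}\}) & \text{if } z=2x+1.\end{cases}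
\]
The depth grows with $z$, so that each $W_e$ is seen by almost all positions, but it is at most $i$ on $\Delta_i$, so that a finite amount of information will suffice to recognize final values there.

A position $q\in P_s$ is \emph{$k$-available at $s$} if $q$ is even, or $q=2x+1$, $x\notin\Delta_{k,s}$, and there is an even $v>q$ in $P_s$ with $\alpha_s(v)\ge\mu_s(q)[k]$; such a $v$ is a \emph{$k$-refill} for $q$. Only the first $k$ bits of the memory are binding, so for fixed $k$ only finitely many different demands occur; this will be used in Lemma~\ref{lem:cohesive}. By (C1) and (T1),
\begin{equation}\label{eq:avail}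
\text{$(k+1)$-available at $s$ implies $k$-available at $s$.}
\end{equation}
A position $z\in P_s$ \emph{requires attention at $s$} if some $q>z$ is $z$-available at $s$ and $\alpha_s(q)[r]>\alpha_s(z)[r]$ for $r=r_s(z)$.

\subsection*{The stages}
At stage $0$ nothing happens. Stage $s+1$ has five steps.
\begin{itemize}
\item[Step 1.] If some position requires attention at $s$, the least such $z$ \emph{acts}. Let $q$, the \emph{donor}, be the least position witnessing that $z$ requires attention. Kill $\theta_s(z)$ and move $\theta_s(q)$ to $z$. If $q$ is even, give it a fresh number. If $q$ is odd, let $v$ be the least $z$-refill for $q$, move $\theta_s(v)$ to $q$, and give $v$ a fresh number.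
\item[Step 2.] For each $k\in K_{s+1}\setminus K_s$ with $k<s$, kill the current value at $2k$ and give $2k$ a fresh number.
\item[Step 3.] For each $x\in A_{s+1}\setminus A_s$ with $x<s$, kill the current value at $2x+1$; this position becomes inactive.
\item[Step 4.] Create position $2s$, and position $2s+1$ if $s\notin A_{s+1}$, with fresh values. A new odd position starts with memory $\mathbf 0$. This determines $\theta_{s+1}$.
\item[Step 5.] For each odd $q\in P_{s+1}$ let $\mu_{s+1}(q)$ be the largest among its previous memory and those sequences $\rho=\alpha_{s+1}(q)[n]$, $n\le q$, for which some even $v>q$ in $P_{s+1}$ has $\alpha_{s+1}(v)\ge\rho$.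
\end{itemize}
All sequences compared at stage $s+1$ vanish from place $s+1$ on, so the construction is computable and $\widehat A=\bigcup_s\widehat A_s$ is c.e. If $W_0=V$ were the only nonempty set, $K$ were ignored, $A=\emptyset$ and $\Delta_{i,s}=C_s$, these would be the rules of Section~\ref{sec:toy}. Let
\[
P=\{q:q\text{ is even, or }q=2x+1\text{ with }x\notin A\}
\]
be the set of positions that are active at all large stages. The following facts can be read off the rules.
\begin{itemize}
\item[(B1)] Every number is used eventually, since Step 4 uses the least unused number at every stage. At the end of a stage a used number either is the value of exactly one active position or has been killed, and killed numbers never return.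
\item[(B2)] Numbers move only in Step 1, and only to smaller positions. So each number moves finitely often.
\item[(B3)] In Step 1 the acting position is the least position altered, and its old value is killed.
\item[(B4)] The value at an odd position $q\in P$ changes only when $q$ acts or is the donor, since refills and Step 2 concern even positions.
\item[(B5)] Memories are nondecreasing in $s$. If the memory of $q$ changes in Step 5 of stage $s$, then $\alpha_s(v)\ge\mu_s(q)$ for some even $v>q$ in $P_s$.
\end{itemize}

\section{Verification}\label{sec:verify}

\subsection*{Limits and completeness}
For $z\in P$ let $r(z)=z$ if $z$ is even and $r(z)=\min(\{z\}\cup\{i:x\in\Delta_i\})$ if $z=2x+1$. Only the indices $i\le z$ matter, and for each of them $x\in\Delta_{i,s}$ iff $x\in\Delta_i$ for large $s$, by (C2). So $r_s(z)=r(z)$ for all large $s$.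

\begin{lemma}\label{lem:limit}
Each position acts finitely often. For $z\in P$ the limit $\theta(z)=\lim_s\theta_s(z)$ exists. The map $\theta$ is injective and $\overline{\widehat A}=\theta(P)$.
\end{lemma}

\begin{proof}
We use induction on $z$. A position outside $P$ is active at finitely many stages only, so let $z\in P$. By (B3) the value at $z$ changes only through actions of smaller positions, through Step 2 (at most once), or through actions of $z$. Consider the stages after the last change of the first two kinds at which moreover $r_s(z)$ has reached its limit $r$. If $z$ does not act at stage $s+1$, then $\alpha_{s+1}(z)\ge\alpha_s(z)$. If it acts with donor $q$, then $\alpha_{s+1}(z)\ge\alpha_s(q)$, so $\alpha_{s+1}(z)[r]\ge\alpha_s(q)[r]>\alpha_s(z)[r]$. As there are $2^r$ truncations, $z$ acts finitely often and $\theta(z)$ exists.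

The map $\theta$ is injective because each $\theta_s$ is. A final value is never killed, by (B1). Conversely, if $y\notin\widehat A$, then by (B1) and (B2) $y$ sits at a fixed active position $z$ at all large stages, so $z\in P$ and $y=\theta(z)$.
\end{proof}

Put $\Theta(x)=\theta(2x+1)$ for $x\notin A$ and $E=\{\theta(2k):k\in\omega\}$. Then $\Theta$ is injective, $E$ is infinite and $\overline{\widehat A}=\Theta(\overline A)\sqcup E$. For $z\in P$ write $\alpha(z)=\mathrm{st}(\theta(z))$; for each $n$ we have $\alpha_s(z)[n]=\alpha(z)[n]$ for all large $s$. The next lemma completes the proof of (1). It works because every change in an initial segment of positions leaves a trace in $\widehat A$.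

\begin{lemma}\label{lem:complete}
$K\le_T\widehat A$.
\end{lemma}

\begin{proof}
Given $k$, use $\widehat A$ to find $s>k$ such that $\theta_s(q)\notin\widehat A$ for all $q\in P_s$ with $q\le2k$. All large $s$ have this property by Lemma~\ref{lem:limit}. We claim that after stage $s$ none of these positions changes its value or becomes inactive. Positions created later are at least $2s>2k$. Consider the first change. If it happens in Step 1, then the acting $z$ is at most $2k$ and $\theta_s(z)$ is killed, by (B3). If it happens in Step 2 or 3 at position $q$, then $\theta_s(q)$ is killed. Either way the choice of $s$ is contradicted. If $k$ entered $K$ after stage $s$, Step 2 would change the value at $2k$. So $k\in K$ iff $k\in K_s$.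
\end{proof}

\subsection*{The true state}
We now find the state in which almost all positions end. In Section~\ref{sec:toy} it was decided by whether $N$ is infinite. Here availability depends on $k$, and a state counts only if it is offered in infinite supply to \emph{every} $k$.

Say that $y$ is \emph{offered to $k$ at $s$} if $y=\theta_s(q)$ for some $q>k$ that is $k$-available at $s$. For $\tau\in2^\omega$ let $N_k(\tau)$ be the set of all $y$ such that, for some $s$, $y$ is offered to $k$ at $s$ and $\mathrm{st}_s(y)\ge\tau$. This set decreases when $\tau$ increases and, by \eqref{eq:avail}, when $k$ increases. Call $\tau$ \emph{persistent} if $N_k(\tau)$ is infinite for all $k$. Every sequence below a persistent sequence is persistent, and $\mathbf 0$ is persistent because $N_k(\mathbf 0)$ contains $\theta(q)$ for all even $q>k$. Let $\sigma_n$ be the largest persistent sequence $\tau$ with $\tau=\tau[n]$. Then $\sigma_{n+1}[n]=\sigma_n$. Indeed, $\sigma_{n+1}[n]\le\sigma_{n+1}$ is persistent, so $\sigma_{n+1}[n]\le\sigma_n$; and $\sigma_n=\sigma_n[n+1]$ is persistent, so $\sigma_n\le\sigma_{n+1}$ and $\sigma_n\le\sigma_{n+1}[n]$ by (T2). Hence there is a sequence $\sigma\in2^\omega$, the \emph{true state}, with $\sigma[n]=\sigma_n$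 for all $n$.

For each $n$ we fix three finite objects, none of them effectively.
\begin{itemize}
\item A number $\kappa_n\ge n$ such that $N_{\kappa_n}(\tau)$ is finite for each of the finitely many $\tau=\tau[n]>\sigma[n]$. It exists since none of these $\tau$ is persistent.
\item The set $G_n$ of all $y$ such that, for some $s$, $y$ is offered to $\kappa_n$ at $s$ and $\mathrm{st}_s(y)[n]>\sigma[n]$. It is finite, since such a $y$ lies in $N_{\kappa_n}(\tau)$ for $\tau=\mathrm{st}_s(y)[n]$.
\item A stage $t_n\ge s_n$ after which no position below $n$ acts and no member of $G_n$ moves. It exists by Lemma~\ref{lem:limit} and (B2).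
\end{itemize}
The true state is a floor for final values and a ceiling for numbers that move late.

\begin{lemma}[Floor]\label{lem:floor}
For $z\in P$ and $n\le r(z)$ we have $\alpha(z)[n]\ge\sigma[n]$.
\end{lemma}

\begin{proof}
By (T2) it suffices to treat $n=r=r(z)$. Let $t$ be a stage after which no position $\le z$ acts and such that $r_s(z)=r$ and $\alpha_s(z)[r]=\alpha(z)[r]$ for $s\ge t$. Suppose $\alpha(z)[r]<\sigma[r]$. The infinite set $N_z(\sigma[r])$ contains a number not used by stage $t$. So there are $s>t$ and $q>z$, $z$-available at $s$, with $\alpha_s(q)\ge\sigma[r]$, hence $\alpha_s(q)[r]\ge\sigma[r]>\alpha_s(z)[r]$. Then $z$ requires attention at $s$, and some position $\le z$ acts at stage $s+1$, a contradiction.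
\end{proof}

\begin{lemma}[Ceiling]\label{lem:ceiling}
Let $u\ge t_n$ and let $y$ move at stage $u+1$, either from the donor to an acting position $z\ge\kappa_n$, or from an even position $v>\kappa_n$. Then $\mathrm{st}_u(y)[n]\le\sigma[n]$.
\end{lemma}

\begin{proof}
In the first case the donor is larger than $\kappa_n$ and $z$-available, hence $\kappa_n$-available at $u$ by \eqref{eq:avail}. In the second case $v$ is $\kappa_n$-available because it is even. So $y$ is offered to $\kappa_n$ at $u$, and $y\notin G_n$ because $y$ moves after stage $t_n$.
\end{proof}

\subsection*{Almost all or almost none}
Call $z\in P$ \emph{$m$-free} if $z$ is even or $z=2x+1$ with $x\notin\Delta_m$. Since $\theta$ is injective, $\overline{\widehat A}\setminus\Theta(\Delta_m)$ is the set of final values of the $m$-free positions. The danger is that infinitely many odd positions end above the true state and are never available because their memories ask too much. The point is that a memory is never invented: it was once matched by an even position, and at that moment every smaller position with the same truncated memory was available.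

\begin{lemma}\label{lem:cohesive}
For each $n$, almost all $\kappa_n$-free positions $z$ satisfy $\alpha(z)[n]=\sigma[n]$.
\end{lemma}

\begin{proof}
Let $m=\kappa_n$. If $z\ge n$ is $m$-free, then $r(z)\ge\min(z,m+1)\ge n$, because $x\notin\Delta_m$ implies $x\notin\Delta_i$ for $i\le m$. So $\alpha(z)[n]\ge\sigma[n]$ by Lemma~\ref{lem:floor}.

Suppose that infinitely many $m$-free $z>m$ satisfy $\alpha(z)[n]>\sigma[n]$. If such a $z$ is even, then $\theta(z)\in G_n$; so, $G_n$ being finite, there is an infinite set $X$ of odd such $z$. For $z\in X$ the truncated memory $\mu_s(z)[m]$ is nondecreasing in $s$ by (B5) and (T2) and takes at most $2^m$ values, so it has a final value. Choose an infinite $X'\subseteq X$ on which the final value is the same sequence $\nu$. We show that $\theta(z_1)\in G_n$ for every $z_1\in X'$, which is absurd.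

Let $z_1=2x_1+1\in X'$, and let $t\ge s_m$ be such that for all $s\ge t$ we have $\theta_s(z_1)=\theta(z_1)$, $\alpha_s(z_1)[n]=\alpha(z_1)[n]$ and $\mu_s(z_1)[m]=\nu$. Also $x_1\notin\Delta_{m,s}$ for $s\ge t$, as $x_1\notin\Delta_m$. It suffices to find $s\ge t$ and an even $v>z_1$ in $P_s$ with $\alpha_s(v)\ge\nu$: then $z_1>m$ is $m$-available at $s$ and $\alpha_s(z_1)[n]>\sigma[n]$, so $\theta(z_1)\in G_n$.

If $\nu=\mathbf 0$, any even $v>z_1$ and any large $s$ will do. If $\nu\neq\mathbf 0$, choose $z\in X'$ with $z>z_1$ created after stage $t$, and let $s>t$ be the first stage with $\mu_s(z)[m]=\nu$. The memory of $z$ started as $\mathbf 0$, so it changed in Step 5 of stage $s$. By (B5) and (T1) there is an even $v>z>z_1$ in $P_s$ with $\alpha_s(v)\ge\mu_s(z)\ge\nu$.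
\end{proof}

This proves (2). Let $V=W_e$, $n=e+1$ and $m\ge m_0=\kappa_n$. Every $m$-free position is $\kappa_n$-free, since $\Delta_{\kappa_n}\subseteq\Delta_m$. So $W_e$ contains almost all of $\overline{\widehat A}\setminus\Theta(\Delta_m)$ if $\sigma(e)=1$, and almost none if $\sigma(e)=0$.

\subsection*{Recognizing final values on $\Delta_i$}
A position belonging to an element of $\Delta_i$ has depth at most $i$. Once it has reached the floor it has nothing more to gain, by the ceiling, and the only positions that could take its value have stopped acting. Fix $i$ and let $F_i=\{x:2x+1\le\kappa_i\}$. Call $x$ \emph{$i$-settled at $s$} if $x\in\Delta_{i,s}\setminus F_i$, $z=2x+1\in P_s$, and $\alpha_s(z)[r]\ge\sigma[r]$ for $r=r_s(z)$. Here $r\le i$, so this relation between $x$ and $s$ is computable from the finite data $\kappa_i$ and $\sigma[i]$.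

\begin{lemma}\label{lem:settled}
Every $x\in\Delta_i\setminus F_i$ is $i$-settled at all large stages. If $x$ is $i$-settled at some $s\ge t_i$, then $x\in\Delta_i$ and $\Theta(x)=\theta_s(2x+1)$.
\end{lemma}

\begin{proof}
The first statement follows from Lemma~\ref{lem:floor} with $n=r(2x+1)$. For the second, let $x$ be $i$-settled at $u\ge t_i$, and let $z=2x+1$ and $r=r_u(z)$. Since $u\ge s_i$, we have $x\in\Delta_{i,u+1}$ and $x\in\Delta_i$, so $x\notin A$ and $z\in P$. We show that the value at $z$ does not change at stage $u+1$ and that $x$ is $i$-settled at $u+1$; induction finishes the proof. By (B4) there are two ways for the value to change.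

Suppose $z$ is the donor for an acting position $z'$. Then $x\notin\Delta_{z',u}$, whereas $x\in\Delta_{i,u}\subseteq\Delta_{j,u}$ for all $j\ge i$. So $z'<i$, and such positions do not act after stage $t_i$.

Suppose $z$ acts and receives $y$. Then $\mathrm{st}_u(y)[r]>\alpha_u(z)[r]\ge\sigma[r]$ with $r\le i$, so $\mathrm{st}_u(y)[i]>\sigma[i]$ by (T3). As $z>\kappa_i$, this contradicts Lemma~\ref{lem:ceiling}.

So $\theta_{u+1}(z)=\theta_u(z)$ and $\alpha_{u+1}(z)\ge\alpha_u(z)\ge\sigma[r]$. Since $r\le i\le\kappa_i<z$, we have $x\in\Delta_{r,u}$, and $u\ge s_i\ge s_r$ gives $x\in\Delta_{r,u+1}$. Thus $r'=r_{u+1}(z)\le r$, and $\alpha_{u+1}(z)[r']\ge\sigma[r][r']=\sigma[r']$ by (T2).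
\end{proof}

This proves (3): for $x\notin F_i$, wait for a stage $s\ge t_i$ at which $x$ is $i$-settled and output $\theta_s(2x+1)$; this computes $\Theta$ exactly on $\Delta_i\setminus F_i$, and $F_i$ is finite. Since $\Theta\upharpoonright\Delta_i$ is partial computable and injective, a set $D\subseteq\Delta_i$ is c.e.\ if and only if $\Theta(D)$ is: $\Theta(D)$ is the image of $D$, and $D$ is the preimage of $\Theta(D)$. This is the first clause of (4). The next two lemmas give the second.

\subsection*{Computable sets have computable images}
To enumerate the complement of $\Theta(D)$ we must recognize numbers that will not end at a position of $D$. This is possible because numbers move only downward: it suffices to see that the positions of $D$ below the current position are settled.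

\begin{lemma}\label{lem:forward}
If $D\subseteq\Delta_i$ is computable, then $\Theta(D)$ is computable.
\end{lemma}

\begin{proof}
The set $\Theta(D)$ is c.e.\ by (3). For $s\ge t_i$ let $l_s\le s$ be largest such that every $x<l_s$ in $D\setminus F_i$ is $i$-settled at $s$. Then $l_s$ is computable in $s$, and $l_s\to\infty$ by Lemma~\ref{lem:settled}. Let $\widehat B$ be the c.e.\ set of all numbers $\theta_s(q)$ with $s\ge t_i$, $q\in P_s$, $q<2l_s$, and either $q$ even or $q=2x+1$ with $x\notin D$.

First, $\widehat B\cap\Theta(D\setminus F_i)=\emptyset$. Let $y=\theta_s(q)$ with $s,q$ as in the definition of $\widehat B$, and suppose $y=\Theta(x')$ with $x'\in D\setminus F_i$. The final position of $y$ is $q'=2x'+1$, so $q'\le q$ by (B2), and $q'\ne q$ because $x'\in D$. Hence $q'<2l_s$, $x'<l_s$, and $x'$ is $i$-settled at $s$. By Lemma~\ref{lem:settled}, $y=\Theta(x')=\theta_s(q')\ne\theta_s(q)=y$, a contradiction.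

Second, $\overline{\Theta(D)}\subseteq\widehat A\cup\widehat B$. If $y\notin\widehat A\cup\Theta(D)$, then $y=\theta(q)$ with $q$ even or $q=2x+1$, $x\notin D$, and $y=\theta_s(q)\in\widehat B$ for large $s$.

Since $\widehat A$ is disjoint from $\Theta(D)$ and $F_i$ is finite, $\overline{\Theta(D)}=^*\widehat A\cup\widehat B$, which is c.e.
\end{proof}

\subsection*{Computable images come from computable sets}
This is the direction for which the memory was introduced. The set $B$ below plays the role of the marked positions.

\begin{lemma}\label{lem:backward}
Let $D\subseteq\overline A$ and suppose that $\overline{\Theta(D)}$ is c.e. Then $\overline D$ is c.e.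
\end{lemma}

\begin{proof}
Let $W_e=\overline{\Theta(D)}$, $n=e+1$ and $m=\kappa_n$. Since $E\subseteq W_e$ and almost all even $z$ have $\alpha(z)[n]=\sigma[n]$ by Lemma~\ref{lem:cohesive}, we get $\sigma(e)=1$. Let $B$ be the c.e.\ set of all $x$ such that $q=2x+1>m$ and, for some $s\ge t_n$ with $q\in P_s$,
\[
\mu_s(q)\ge\sigma[n],\qquad\alpha_s(q)\ge\sigma[n],\qquad\theta_s(q)\in W_{e,s}.
\]

\emph{(a) Almost every $x\notin A\cup\Delta_m$ is in $B$.} By Lemma~\ref{lem:cohesive}, almost every such $x$ has $q=2x+1>m$ and $\alpha(q)[n]=\sigma[n]$, so $\theta(q)\in W_e$. Take an even $v>q$. Then $r(v)=v\ge n$, so $\alpha(v)[n]\ge\sigma[n]$ by Lemma~\ref{lem:floor}. At all large stages $s$ the sequence $\rho=\alpha_s(q)[n]=\sigma[n]$ is a candidate in Step 5, since $n\le q$ and $\alpha_s(v)\ge\rho$. So $\mu_s(q)\ge\sigma[n]$, and $x\in B$.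

\emph{(b) If $x\in B\setminus A$, then $\Theta(x)\in W_e$.} Let $s$ witness $x\in B$ and let $q=2x+1$, so $q\in P$. By (B5), $\mu_u(q)\ge\sigma[n]$ for all $u\ge s$. We show by induction on $u\ge s$ that $\alpha_u(q)\ge\sigma[n]$ and $\theta_u(q)\in W_{e,u}$. If the value at $q$ does not change at stage $u+1$, both statements persist. Otherwise $q$ receives a new value $y$, and we claim that
\begin{equation}\label{eq:squeeze}
\sigma[n]\le\mathrm{st}_u(y)[n]\le\sigma[n].
\end{equation}
By (B4) there are two cases. If $q$ is the donor for an acting $z'$, then $z'\ge n$ because $u\ge t_n$, and $y$ comes from a $z'$-refill $v>q>\kappa_n$. So $\mathrm{st}_u(y)\ge\mu_u(q)[z']\ge\sigma[n][z']=\sigma[n]$ by (T2). If $q$ acts, then $\mathrm{st}_u(y)[r]>\alpha_u(q)[r]$ for $r=r_u(q)$, so $\mathrm{st}_u(y)>\alpha_u(q)\ge\sigma[n]$ by (T3), whatever the depth $r$ is. In both cases (T2) gives the first inequality in \eqref{eq:squeeze} and Lemma~\ref{lem:ceiling} gives the second. So $\mathrm{st}_u(y)[n]=\sigma[n]$, whose bit $e$ is $1$; thus $y\in W_{e,u}\subseteq W_{e,u+1}$ and $\alpha_{u+1}(q)\ge\mathrm{st}_u(y)\ge\sigma[n]$. This completes the induction, and $\Theta(x)=\theta_u(q)$ for large $u$.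

Let $U=A\cup B\cup\{x\in\Delta_m:\Theta(x)\in W_e\}$, which is c.e.\ by (3). It is disjoint from $D$: an element $x\in D$ is not in $A$ and has $\Theta(x)\notin W_e$, so it is not in $B$ by (b), nor in the third set. Conversely let $x\notin D$. If $x\in\Delta_m$, then $\Theta(x)\notin\Theta(D)$ by injectivity, so $x\in U$. If $x\in A$, then $x\in U$. Of the remaining $x$, almost all are in $B$ by (a). Hence $\overline D=^*U$.
\end{proof}

If $D\subseteq\Delta_i$ and $\Theta(D)$ is computable, then $D$ is c.e.\ by the first clause of (4) and $\overline D$ is c.e.\ by Lemma~\ref{lem:backward}, so $D$ is computable. Together with Lemma~\ref{lem:forward} this proves (4), and the proof of Proposition~\ref{prop:main} is complete. With it, Proposition~\ref{prop:inside} and Theorems~\ref{thm:class}, \ref{thm:real} and~\ref{thm:main} are proved, and the question of the introduction has a positive answer.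

\begin{thebibliography}{9}

\bibitem{DS}
Downey and Stob, \emph{Automorphisms of the lattice of recursively enumerable sets: orbits}, Adv. Math. 92 (1992).

\bibitem{Dmax}
\emph{The $\mathcal{D}$-Maximal Sets}, \texttt{http://www.nd.edu/\textasciitilde cholak/papers/oberwolfach12.pdf}.

\end{thebibliography}
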